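\title{A Zariski-Noetherian group that is not Markov-Noetherian}

\begin{abstract}
A group $G$ carries two canonical topologies: the Zariski topology $\mathfrak Z_G$, generated by solution sets of one-variable equations, and the finer Markov topology $\mathfrak M_G$, the intersection of all Hausdorff group topologies on $G$. We show in ZFC that $\mathfrak Z_G$ can be Noetherian while $\mathfrak M_G$ is not. The example is a metabelian, locally finite group of bounded exponent and of cardinality $2^{\aleph_0}$, with a nilpotent subgroup of class at most $2$ and finite index. It contains an infinite set all of whose subsets are $\mathfrak M_G$-closed.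
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group with identity $1$, and let $G[x]=G*\langle x\rangle$ be the free product of $G$ with the infinite cyclic group on a variable $x$. An element of $G[x]$ is a word
\[
w(x)=g_1x^{\varepsilon_1}g_2x^{\varepsilon_2}\cdots g_nx^{\varepsilon_n}g_{n+1},\qquad g_i\in G,\ \varepsilon_i\in\mathbb Z,
\]
and substituting group elements for $x$ gives the \emph{word map} $g\mapsto w(g)$ from $G$ to $G$. A set of the form $\{g\in G:w(g)=1\}$ is an \emph{elementary algebraic set}. The \emph{Zariski topology} $\mathfrak Z_G$ is the topology on $G$ whose closed sets are the intersections of finite unions of elementary algebraic sets. The \emph{Markov topology} $\mathfrak M_G$ is the intersection of all Hausdorff group topologies on $G$; thus a set is $\mathfrak M_G$-closed if and only if it is closed in every Hausdorff group topology on $G$.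

Both topologies describe the sets that are closed for reasons of group structure alone: $\mathfrak Z_G$ does so by explicit equations, $\mathfrak M_G$ by quantifying over topologies. In a Hausdorff group topology word maps are continuous and $\{1\}$ is closed, so elementary algebraic sets are closed. Hence $\mathfrak Z_G\subseteq\mathfrak M_G$.

A space is \emph{Noetherian} if every descending sequence of closed sets is eventually constant. The group $G$ is \emph{$\mathfrak Z$-Noetherian} if $(G,\mathfrak Z_G)$ is Noetherian and \emph{$\mathfrak M$-Noetherian} if $(G,\mathfrak M_G)$ is Noetherian. Since $\mathfrak Z_G\subseteq\mathfrak M_G$, an $\mathfrak M$-Noetherian group is $\mathfrak Z$-Noetherian. The thesis \cite{thesis} asks for the converse.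

\begin{quote}
\emph{Is every $\mathfrak Z$-Noetherian group $\mathfrak M$-Noetherian?}
\end{quote}

The answer is yes whenever the two topologies agree, and $\mathfrak Z_G=\mathfrak M_G$ holds for countable groups \cite{Markov} and for abelian groups \cite{DS}. There is a further reason to guess yes. Let $G$ be $\mathfrak Z$-Noetherian and let $H$ be a subgroup. The elementary algebraic subset of $H$ given by a word $w\in H[x]$ is the trace on $H$ of the subset of $G$ given by the same word. So the terms of a descending sequence $F_1\supseteq F_2\supseteq\cdots$ of $\mathfrak Z_H$-closed sets are traces of $\mathfrak Z_G$-closed sets $F'_i$, and also of the descending sets $F_1'\cap\dots\cap F'_i$. Therefore $H$ is $\mathfrak Z$-Noetherian, and by \cite{Markov} every countable subgroup of $G$ is $\mathfrak M$-Noetherian. A failure of the chain condition involves only countably many sets and is witnessed by countably many points, so one expects to see it in a countable subgroup. Nevertheless the answer is no.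

Recall that a group is \emph{metabelian} if it has an abelian normal subgroup with abelian quotient, \emph{locally finite} if its finitely generated subgroups are finite, and \emph{nilpotent of class at most $2$} if its commutator subgroup is central. A space is \emph{countably compact} if every countable open cover has a finite subcover. A point $z$ is an \emph{accumulation point} of a set $S$ if every neighborhood of $z$ meets $S\setminus\{z\}$.

\begin{theorem}\label{thm:main}
For every prime $p$ and every cardinal $\kappa\ge 2^{\aleph_0}$ there is a group $G$ with $|G|=\kappa$ and the following properties.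
\begin{enumerate}
\item[(1)] $G$ is $\mathfrak Z$-Noetherian.
\item[(2)] $G$ is metabelian, locally finite and of bounded exponent, and it has a normal nilpotent $p$-subgroup of class at most $2$ with finite cyclic quotient (which can be taken of order $3$ when $p=2$).
\item[(3)] $G$ has a $\mathfrak Z_G$-closed infinite abelian normal subgroup $B$ and an infinite subset $S\subseteq B$ such that every infinite subset of $S$ is $\mathfrak Z_G$-dense in $B$, while $S$ has no accumulation point in any Hausdorff group topology on $G$, so that every subset of $S$ is $\mathfrak M_G$-closed.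
\end{enumerate}
In particular $(G,\mathfrak M_G)$ is not countably compact, and $G$ is not $\mathfrak M$-Noetherian.
\end{theorem}

The proof uses only ZFC, and it exploits the following difference between the two topologies. To separate a point from a set in $\mathfrak Z_G$ one must produce finitely many words that do it. A Hausdorff group topology offers more: one may fix a single small neighborhood $U$ of $1$ and apply the continuity of \emph{all} word maps to this one $U$. With continuum many word maps, a diagonal argument then gives a conclusion that no finite set of words gives. Section~\ref{sec:tree} isolates this mechanism for a family of linear maps $\psi_\sigma$ indexed by the branches of the binary tree. Section~\ref{sec:group} builds a group in which the $\psi_\sigma$ are word maps; the difficulty is to do this without creating too many solution sets. Sections~\ref{sec:markov} and~\ref{sec:zariski} treat the two topologies of this group, and Section~\ref{sec:proof} assembles the proof.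

\section{Linear maps indexed by the binary tree}\label{sec:tree}

Let $\omega=\{0,1,2,\dots\}$, let $2^\omega$ be the set of infinite $0$-$1$ sequences and $2^{<\omega}$ the set of finite ones. For $\sigma\in2^\omega$ let $\sigma|n=(\sigma(0),\dots,\sigma(n-1))$. Two sequences \emph{split at $n$} if they agree below coordinate $n$ and differ at coordinate $n$.

The combinatorial fact we need is that, however one assigns a coordinate $f(\sigma)$ to each sequence $\sigma$, some two sequences split at a coordinate assigned to both. It is already visible for sequences of length two. Let $f:\{00,01,10,11\}\to\{0,1\}$. If $f(00)=f(01)=1$ or $f(10)=f(11)=1$, we have a pair that splits at $1$. Otherwise $f$ takes the value $0$ at some string that starts with $0$ and at some string that starts with $1$, and these two split at $0$. Infinite sequences have no last coordinate to start from, so the general proof runs forward and builds a sequence that contradicts its own assignment.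

\begin{lemma}\label{lem:split}
Let $n_0\in\omega$, let $\Sigma=\{\sigma\in2^\omega:\sigma|n_0=(0,\dots,0)\}$, and let $f:\Sigma\to\{n\in\omega:n\ge n_0\}$ be any function. There are $\sigma,\sigma'\in\Sigma$ and $n$ with $f(\sigma)=f(\sigma')=n$, $\sigma|n=\sigma'|n$, $\sigma(n)=1$ and $\sigma'(n)=0$.
\end{lemma}

\begin{proof}
Suppose not. Let $s$ be a finite sequence of length $n\ge n_0$ that starts with $n_0$ zeros. As $\sigma$ runs over the elements of $\Sigma$ with $f(\sigma)=n$ and $\sigma|n=s$, the digit $\sigma(n)$ does not take both values; let $i_s\in\{0,1\}$ be a value that it omits. Define $\sigma\in\Sigma$ recursively by $\sigma(n)=i_{\sigma|n}$ for $n\ge n_0$. For $n=f(\sigma)$ and $s=\sigma|n$, the sequence $\sigma$ has $f(\sigma)=n$, $\sigma|n=s$ and $\sigma(n)=i_s$, against the choice of $i_s$.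
\end{proof}

The lemma fails for a countable subset of $\Sigma$, on which $f$ can be injective. This is the point at which the construction becomes uncountable.

Let $K$ be a finite field. Consider the $K$-vector spaces
\begin{itemize}
\item $A$ with basis $(a_n)_{n\in\omega}$,
\item $Y$ with basis $(y_\sigma)_{\sigma\in2^\omega}$,
\item $E$ with basis $\{e_*\}\cup\{e_s:s\in2^{<\omega}\}$,
\end{itemize}
and the $K$-bilinear map $\beta:Y\times A\to E$ with
\begin{equation}\label{eq:beta}
\beta(y_\sigma,a_n)=e_{\sigma|n}+\sigma(n)\,e_* .
\end{equation}
If $\sigma$ and $\sigma'$ split at $n$, then $\beta(y_\sigma,a_n)-\beta(y_{\sigma'},a_n)=\pm e_*$. Together with Lemma~\ref{lem:split}, this produces the fixed nonzero vector $e_*$ as a difference of two elements of any prescribed small set. Put $S=\{a_n:n\in\omega\}$.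

\begin{proposition}\label{prop:noacc}
Let $C$ be a $K$-vector space containing $E$, let $B=A\oplus C$, and for $\sigma\in2^\omega$ let $\psi_\sigma:B\to B$ be given by $\psi_\sigma(a+c)=\beta(y_\sigma,a)$ for $a\in A$, $c\in C$. In a Hausdorff group topology on the additive group $B$ for which every $\psi_\sigma$ is continuous, the set $S$ has no accumulation point.
\end{proposition}

\begin{proof}
Suppose that $z=a^*+c^*$ is an accumulation point of $S$, with $a^*\in A$ and $c^*\in C$. (On a first reading take $z=0$; then $n_0=0$ and $c_0=0$ below.) Since the topology is Hausdorff, every neighborhood of $z$ contains $a_n$ for infinitely many $n$.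

We want to compare the maps $\psi_\sigma$ near $z$, so we restrict to sequences $\sigma$ for which they agree at $z$. Choose $n_0$ with $a^*\in\operatorname{span}(a_n:n<n_0)$ and let $\Sigma$ be as in Lemma~\ref{lem:split}. By \eqref{eq:beta}, $\beta(y_\sigma,a_n)$ depends only on $\sigma|(n+1)$. Hence $\psi_\sigma(z)=\beta(y_\sigma,a^*)$ depends only on $\sigma|n_0$, and it has the same value $c_0$ for all $\sigma\in\Sigma$.

Since $e_*\ne0$, the set $B\setminus\{e_*\}$ is a neighborhood of $0$, and by continuity of subtraction there is a neighborhood $U$ of $0$ with $e_*\notin U-U$. For $\sigma\in\Sigma$ the set $\psi_\sigma^{-1}(c_0+U)$ is a neighborhood of $z$, so there is $f(\sigma)\ge n_0$ with $\beta(y_\sigma,a_{f(\sigma)})\in c_0+U$. Take $\sigma,\sigma',n$ as in Lemma~\ref{lem:split}. Then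
\[
e_*=(e_{\sigma|n}+e_*)-e_{\sigma'|n}=\beta(y_\sigma,a_n)-\beta(y_{\sigma'},a_n)\in(c_0+U)-(c_0+U)=U-U,
\]
a contradiction.
\end{proof}

This proof would also work with the simpler map $\beta_0(y_\sigma,a_n)=\sigma(n)e_*$. But then $\psi_\sigma^{-1}(0)\cap S=\{a_n:\sigma(n)=0\}$ runs over all subsets of $S$, and once the $\psi_\sigma$ are word maps the Zariski topology would separate $S$ as well. The terms $e_{\sigma|n}$ prevent this: they cancel in the one comparison made above, and they make the fibers of every linear combination of the $\psi_\sigma$ on $A$ finite.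

\begin{lemma}\label{lem:kerbeta}
If $0\ne\zeta\in Y$, then $\{a\in A:\beta(\zeta,a)=0\}$ is finite.
\end{lemma}

\begin{proof}
Write $\zeta=\sum_{\sigma\in F}\mu_\sigma y_\sigma$ with $F$ finite and nonempty and all $\mu_\sigma\ne0$. Choose $N$ such that the restrictions $\sigma|N$, $\sigma\in F$, are distinct. Let $a=\sum_{n\le m}\lambda_na_n$ with $\lambda_m\ne0$ and $m\ge N$, and fix $\sigma\in F$. In $\beta(\zeta,a)=\sum_{\sigma'\in F,\,n\le m}\mu_{\sigma'}\lambda_n\beta(y_{\sigma'},a_n)$ the basis vector $e_{\sigma|m}$ occurs only for $n=m$ and $\sigma'|m=\sigma|m$, that is, only for $n=m$ and $\sigma'=\sigma$. Its coefficient is $\mu_\sigma\lambda_m\ne0$. So the set in question lies in $\operatorname{span}(a_0,\dots,a_{N-1})$, which is finite because $K$ is finite.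
\end{proof}

\section{The group}\label{sec:group}

We write $[g,h]=ghg^{-1}h^{-1}$. We look for a group containing $B$ in which each $\psi_\sigma$ is the restriction of a word map.

\subsection*{Two attempts that fail}
The direct way is to let $y\in Y$ act on $A\oplus E$ by $a+e\mapsto a+e+\beta(y,a)$ and to form $G_0=(A\oplus E)\rtimes Y$. Then $\psi_\sigma(v)=[y_\sigma,v]$. But $G_0$ is not $\mathfrak Z$-Noetherian. The centralizer of $\{a_0,\dots,a_n\}$ is an intersection of elementary algebraic sets, and if $\sigma,\sigma'$ split at $n+1$, then $y_\sigma-y_{\sigma'}$ commutes with $a_0,\dots,a_n$, while $\beta(y_\sigma-y_{\sigma'},a_{n+1})=\pm e_*\neq0$. So these centralizers strictly decrease. The maps $\beta(\zeta,\cdot)$ are harmless when $\zeta$ is a constant (Lemma~\ref{lem:kerbeta}); the damage comes from the equation $\beta(y,a_n)=0$ with $y$ unknown.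

To remove such equations, we make the commutator of $y$ and $a$ remember both: we add the summand $Y\otimes_KA$ and let the commutator be $y\otimes a+\beta(L(y),a)$ for some map $L:Y\to Y$. If $L$ is $K$-linear, this removes too much. The $K$-linear map that sends $y\otimes a$ to $y\otimes a+\beta(L(y),a)$ and fixes $A$ and $E$ is an automorphism of $A\oplus(Y\otimes_KA)\oplus E$, and it carries the action with $\beta=0$ to the new one, so the group no longer depends on $\beta$.

The way out is to take $L$ additive but not $K$-linear, and to adjoin to the group the multiplications by scalars, \emph{commuting with $Y$}. If $\delta_y(a)$ denotes the commutator, then $\delta_{\theta y}-\theta\delta_y$ cancels the $K$-bilinear term $y\otimes a$ and keeps a part of $\beta$. For a constant $y$ this expression is a word map, since both $y$ and $\theta y$ are available as constants. For an unknown $y$ it is not: words produce only scalar multiples of $\delta_y$, and these keep their tensor component. Additive maps are $\mathbb F_p$-linear, so this device needs $K\ne\mathbb F_p$.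

\subsection*{Definition}
Fix a prime $p$, a finite field $K\neq\mathbb F_p$ of characteristic $p$, and $\theta\in K\setminus\mathbb F_p$. Since $1$ and $\theta$ are linearly independent over $\mathbb F_p$, there is an $\mathbb F_p$-linear map $\pi:K\to\mathbb F_p\subseteq K$ with $\pi(1)=0$ and $\pi(\theta)=1$; fix one. In the smallest case $K=\mathbb F_4=\{0,1,\theta,\theta+1\}$ we have $\pi(0)=\pi(1)=0$ and $\pi(\theta)=\pi(\theta+1)=1$. Let $A,Y,E,\beta,S$ be as in Section~\ref{sec:tree}, let $C'$ be an arbitrary $K$-vector space, and put
\[
C=(Y\otimes_KA)\oplus E\oplus C',\qquad B=A\oplus C .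
\]
The summand $C'$ serves only to adjust the cardinality, and $C'=0$ is allowed. The \emph{tensor component} of an element of $C$ is its component in $Y\otimes_KA$. Define the additive map
\[
L:Y\to Y,\qquad L\Big(\sum_\sigma\mu_\sigma y_\sigma\Big)=\sum_\sigma\pi(\mu_\sigma)y_\sigma ,
\]
and for $y\in Y$ the $K$-linear map $\delta_y:A\to C$,
\[
\delta_y(a)=y\otimes a+\beta(L(y),a).
\]
Then $\delta_{y+z}=\delta_y+\delta_z$, hence $\delta_{ky}=k\delta_y$ for $k\in\mathbb Z$. For $\mu\in K$ we have $\mu\delta_y(a)=\delta_y(\mu a)$, but in general $\mu\delta_y\ne\delta_{\mu y}$. Extend $\delta_y$ to $B$ by $0$ on $C$; then $\delta_y\delta_z=0$.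

Let $Q=Y\times K^*$, an abelian group, act on $B$ by
\[
(y,\lambda)\cdot v=\lambda\,(v+\delta_y(v)).
\]
This is an action by additive automorphisms: the maps $\delta_y$ commute with scalars, and $(1+\delta_y)(1+\delta_z)=1+\delta_y+\delta_z=1+\delta_{y+z}$. Put
\[
G=B\rtimes Q,\qquad (v,q)(v',q')=(v+q\cdot v',\,qq').
\]
We write $1$ for the identity $(0,1)$ of $Q$ and identify $v\in B$ with $(v,1)\in G$. From the group law,
\begin{equation}\label{eq:law}
(v,q)^{-1}=(-q^{-1}\cdot v,\,q^{-1}),\qquad (v,q)\,v'\,(v,q)^{-1}=q\cdot v'\quad(v'\in B).
\end{equation}
All statements below hold for every choice of $K,\theta,\pi,C'$.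

\subsection*{First properties}
Words combine the maps $\delta_\zeta$ of their constants with scalar coefficients, so we need a $K$-space of maps that contains every $\delta_y$. For $\eta,\zeta\in Y$ let
\[
\xi_{\eta,\zeta}:A\to C,\qquad \xi_{\eta,\zeta}(a)=\eta\otimes a+\beta(\zeta,a),
\]
and let $\Xi=\{\xi_{\eta,\zeta}:\eta,\zeta\in Y\}$. The map $(\eta,\zeta)\mapsto\xi_{\eta,\zeta}$ is $K$-linear, so $\Xi$ is a $K$-vector space, and $\delta_y=\xi_{y,L(y)}\in\Xi$.

We use two facts on simple tensors: $y\otimes a=0$ only if $y=0$ or $a=0$; and $y\otimes a=y'\otimes a'\ne0$ implies $a'\in Ka$. For both, take $y\neq0$ and apply $\varphi\otimes\mathrm{id}$, where $\varphi$ is a linear functional on $Y$ with $\varphi(y)=1$. This gives $a=0$ in the first case and $0\ne a=\varphi(y')a'$ in the second.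

\begin{lemma}\label{lem:fibers}
Let $\gamma\in C$.
\begin{enumerate}
\item[(a)] If $\xi\in\Xi$, then $\{a\in A:\xi(a)=\gamma\}$ is $A$ or $\emptyset$ when $\xi=0$, and is finite when $\xi\neq0$.
\item[(b)] If $\alpha\in A$, then $\{y\in Y:\delta_y(\alpha)=\gamma\}$ is $Y$ or $\emptyset$ when $\alpha=0$, and has at most one element when $\alpha\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\xi=\xi_{\eta,\zeta}\neq0$. The set is empty or a coset of $\ker\xi$. If $\eta\ne0$, then $\xi(a)=0$ gives $\eta\otimes a=0$, so $a=0$. If $\eta=0$, then $\zeta\ne0$ and $\ker\xi$ is finite by Lemma~\ref{lem:kerbeta}.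

(b) If $\alpha\ne0$ and $\delta_y(\alpha)=\delta_{y'}(\alpha)$, the tensor components give $(y-y')\otimes\alpha=0$, so $y=y'$.
\end{proof}

\begin{lemma}\label{lem:structure}
\begin{enumerate}
\item[(a)] $B$ is an abelian normal subgroup of $G$ equal to its own centralizer, and it is $\mathfrak Z_G$-closed.
\item[(b)] $G$ is metabelian and locally finite, and $g^{p^2(|K|-1)}=1$ for all $g\in G$.
\item[(c)] $N=B\rtimes Y$ is a normal $p$-subgroup of $G$, nilpotent of class at most $2$, and $G/N\cong K^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $B$ is the kernel of the projection $G\to Q$ and is abelian. If $(v,(y,\lambda))$ centralizes $B$, then by \eqref{eq:law} the element $(y,\lambda)$ acts trivially on $B$. On $C\ne0$ it acts as $\lambda$, so $\lambda=1$. Then $\delta_y(a_0)=0$, and $y=0$ by Lemma~\ref{lem:fibers}(b). So $B=\bigcap_{v\in B}\{g\in G:[g,v]=1\}$ is an intersection of elementary algebraic sets.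

(b) $B$ and $G/B\cong Q$ are abelian. The power $g^{p(|K|-1)}$ lies in $B$, because $Y$ has exponent $p$ and $K^*$ has order $|K|-1$; and $B$ has exponent $p$. Given finitely many elements $(\alpha_i+\gamma_i,(\eta_i,\lambda_i))$ of $G$, let $A_0$ be the span of the $\alpha_i$, let $Y_0$ be the span of the $\eta_i$, and let $C_0$ be the span of the $\gamma_i$ and of the elements $\delta_y(a)$ with $y\in Y_0$, $a\in A_0$. These spaces are finite, $A_0\oplus C_0$ is invariant under $Y_0\times K^*$, and $(A_0\oplus C_0)\rtimes(Y_0\times K^*)$ is a finite subgroup that contains the given elements.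

(c) $N$ is the kernel of the projection $G\to K^*$. For $g\in N$ we have $g^p\in B$, so $g^{p^2}=1$. The group $Y$ acts trivially on $C$, so $C$ is central in $N$; it acts trivially on $B/C$, so $N/C\cong A\times Y$ is abelian. Thus $[N,N]\subseteq C$ is central in $N$.
\end{proof}

\section{Hausdorff group topologies on $G$}\label{sec:markov}

We now carry out the cancellation for which $L$ was designed. For $\sigma\in2^\omega$ let
\[
h_\sigma=(0,(y_\sigma,1)),\qquad h'_\sigma=(0,(\theta y_\sigma,1)),\qquad t=(0,(0,\theta)),
\]
and consider the word $w_\sigma(x)=[h'_\sigma,x]\cdot\big(t\,[h_\sigma,x]\,t^{-1}\big)^{-1}$.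

\begin{lemma}\label{lem:word}
For $v\in B$ we have $w_\sigma(v)=\psi_\sigma(v)$.
\end{lemma}

\begin{proof}
Let $v=a+c$. By \eqref{eq:law}, for $h=(0,(y,1))$ we have $[h,v]=(v+\delta_y(v))-v=\delta_y(a)$, and conjugation by $t$ multiplies $B$ by $\theta$. Since $L(\theta y_\sigma)=\pi(\theta)y_\sigma=y_\sigma$ and $L(y_\sigma)=\pi(1)y_\sigma=0$,
\[
w_\sigma(v)=\delta_{\theta y_\sigma}(a)-\theta\,\delta_{y_\sigma}(a)=\big(\theta y_\sigma\otimes a+\beta(y_\sigma,a)\big)-\theta\,(y_\sigma\otimes a)=\beta(y_\sigma,a).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:markov}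
In every Hausdorff group topology on $G$ the set $S$ has no accumulation point. Every subset of $S$ is $\mathfrak M_G$-closed, and $(G,\mathfrak M_G)$ is neither Noetherian nor countably compact.
\end{proposition}

\begin{proof}
Let $\mathcal T$ be a Hausdorff group topology on $G$ and let $z$ be a $\mathcal T$-accumulation point of $S$. The subgroup $B$ is $\mathfrak Z_G$-closed by Lemma~\ref{lem:structure}(a), hence $\mathcal T$-closed, so $z\in B$. The restriction of $\mathcal T$ to $B$ is a Hausdorff group topology, $z$ is an accumulation point of $S$ for it, and every $\psi_\sigma$ is continuous for it by Lemma~\ref{lem:word}. This contradicts Proposition~\ref{prop:noacc}.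

If $S'\subseteq S$, a point of the $\mathcal T$-closure of $S'$ outside $S'$ would be an accumulation point of $S$. So $S'$ is $\mathcal T$-closed for every $\mathcal T$, that is, $\mathfrak M_G$-closed. The sets $S_k=\{a_n:n\ge k\}$ form a strictly descending sequence of $\mathfrak M_G$-closed sets. Their intersection is empty, so their complements form a countable open cover of $G$ with no finite subcover.
\end{proof}

\section{The Zariski topology of $G$}\label{sec:zariski}

We describe a small family of sets such that every solution set of an equation is a finite union of them. The following lemma says what is required of such a family.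

\begin{lemma}\label{lem:noeth}
Let $X$ be a set and let $\mathcal K$ be a family of subsets of $X$ that contains $X$ and $\emptyset$, is closed under pairwise intersections, and has no infinite strictly descending sequence. Let $\mathcal D$ be the family of finite unions of members of $\mathcal K$. Then $\mathcal D$ is closed under finite unions and arbitrary intersections, and every descending sequence in $\mathcal D$ is eventually constant.
\end{lemma}

\begin{proof}
By distributivity $\mathcal D$ is closed under finite intersections. Call $M\in\mathcal K$ \emph{bad} if there is a descending sequence $M\supseteq D_1\supseteq D_2\supseteq\cdots$ in $\mathcal D$ that is not eventually constant. If there is a bad set, the chain condition on $\mathcal K$ gives a minimal one, $M$. Some $D_i$ differs from $M$; write $D_i=M_1\cup\dots\cup M_r$ with $M_k\in\mathcal K$. Each $M_k$ is properly contained in $M$, so it is not bad, and the sequence $(D_j\cap M_k)_{j\ge i}$ in $\mathcal D$ is eventually constant. Then so is $D_j=\bigcup_k(D_j\cap M_k)$, a contradiction. Thus $X$ is not bad, which is the chain condition for $\mathcal D$.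 Finally, given a subfamily of $\mathcal D$, the chain condition provides a minimal one among its finite intersections; this set is contained in every member of the subfamily, so it is the intersection of the subfamily.
\end{proof}

\begin{example}
In an abelian group $H$ an equation reads $kx=h$, so the elementary algebraic sets are $\emptyset$ and the cosets of the subgroups $H[k]=\{x:kx=0\}$, $k\ge0$. Since $H[k]\cap H[l]=H[\gcd(k,l)]$, this family is closed under intersections. If a coset of $H[l]$ is properly contained in a coset of $H[k]$ with $k\ge1$, we may replace $l$ by $\gcd(k,l)<k$, so the chain condition holds. By Lemma~\ref{lem:noeth}, $H$ is $\mathfrak Z$-Noetherian.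
\end{example}

\subsection*{Normal form of an equation}
In a word evaluated at $x=(v,(y,\lambda))$, the scalar $\lambda$ occurs through its powers. We turn these into constants by fixing $\lambda$, which costs nothing because $K^*$ is finite. For $\lambda\in K^*$ let
\[
G_\lambda=\{(a+c,(y,\lambda)):y\in Y,\ a\in A,\ c\in C\},
\]
and identify $G_\lambda$ with $P=Y\times A\times C$ through the coordinates $(y,a,c)$. Below, $y,a,c$ are unknowns and $\eta,\zeta\in Y$, $\alpha\in A$, $\gamma\in C$ are constants.

\begin{lemma}\label{lem:normal}
Let $w\in G[x]$ and $\lambda\in K^*$. The set $\{x\in G_\lambda:w(x)=1\}$ is empty or is the set of all $(y,a,c)\in P$ that satisfy a system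
\begin{align}
ky&=\eta,\label{eq:Y}\\
\mu a&=\alpha,\label{eq:A}\\
\mu c+\xi(a)+\nu\delta_y(a)+\delta_y(\alpha')&=\gamma,\label{eq:C}
\end{align}
where $k\in\mathbb Z$, $\mu,\nu\in K$, $\eta\in Y$, $\alpha,\alpha'\in A$, $\gamma\in C$ and $\xi\in\Xi$ depend only on $w$ and $\lambda$.
\end{lemma}

\begin{proof}
Write $w$ as a product of letters, each a constant, $x$ or $x^{-1}$. Let $J$ be the set of positions of the constants and $I$ the set of the other positions. Substitute $x=(v,q)$ with $v=a+c$ and $q=(y,\lambda)$. By induction on the number of factors,
\[
\prod_j(r_j,s_j)=\Big(\sum_j s_1\cdots s_{j-1}\cdot r_j,\ \prod_js_j\Big).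
\]
Since $Q$ is abelian, the $Q$-component of $w(x)$ is $q^k(-\eta,\rho)=(ky-\eta,\lambda^k\rho)$, where $k$ is the exponent sum of $x$ in $w$ and $(-\eta,\rho)$ is the product of the $Q$-components of the constants. If $\lambda^k\rho\neq1$ the set is empty. Otherwise the $Q$-component is trivial exactly when \eqref{eq:Y} holds.

For the same reason each prefix $s_1\cdots s_{j-1}$ is a constant of $Q$ times a power of $q$. The $B$-component $r_j$ of a letter is a constant $\alpha_j+\gamma_j$ for $j\in J$; for $i\in I$ it is $v$ or, by \eqref{eq:law}, $-q^{-1}\cdot v$. Absorbing $q^{-1}$ into the prefix, the $B$-component of $w(x)$ is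
\[
\sum_{j\in J}(\zeta_j,\rho_j)q^{k_j}\cdot(\alpha_j+\gamma_j)+\sum_{i\in I}\varepsilon_i\,(\zeta_i,\rho_i)q^{k_i}\cdot(a+c)
\]
with constants $(\zeta_j,\rho_j)\in Q$, $k_j\in\mathbb Z$ and $\varepsilon_i=\pm1$. The element $(\zeta_j,\rho_j)q^{k_j}=(\zeta_j+k_jy,\rho_j\lambda^{k_j})$ acts as $\mu_j(1+\delta_{\zeta_j}+k_j\delta_y)$ with $\mu_j=\rho_j\lambda^{k_j}$. So the terms of the two sums are
\begin{align*}
&\mu_j\alpha_j+\big[\mu_j\gamma_j+\mu_j\delta_{\zeta_j}(\alpha_j)+\delta_y(k_j\mu_j\alpha_j)\big] &&(j\in J),\\
&\varepsilon_i\mu_ia+\big[\varepsilon_i\mu_ic+\varepsilon_i\mu_i\delta_{\zeta_i}(a)+\varepsilon_ik_i\mu_i\delta_y(a)\big] &&(i\in I),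
\end{align*}
where the brackets contain the components in $C$. Put
\[
\mu=\sum_I\varepsilon_i\mu_i,\qquad \nu=\sum_I\varepsilon_ik_i\mu_i,\qquad \xi=\sum_I\varepsilon_i\mu_i\delta_{\zeta_i}\in\Xi,
\]
\[
\alpha=-\sum_J\mu_j\alpha_j,\qquad \alpha'=\sum_Jk_j\mu_j\alpha_j,\qquad \gamma=-\sum_J\mu_j\big(\gamma_j+\delta_{\zeta_j}(\alpha_j)\big).
\]
The vanishing of the components in $A$ and in $C$ is \eqref{eq:A} and \eqref{eq:C}.
\end{proof}

Two features of this system carry the rest of the proof. The unknown $y$ enters \eqref{eq:C} only through $\delta_y$, because $K^*$ commutes with $Y$. And the coefficient of $c$ in \eqref{eq:C} is the coefficient $\mu$ of $a$ in \eqref{eq:A}: either $a$ is determined and $c$ is a function of $y$, or $c$ is free.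

\subsection*{Basic sets}
A few equations, solved in $G_1$, show which sets to expect.

\begin{example}\label{ex:eq}
Let $0\ne\alpha\in A$, $0\neq\eta\in Y$ and $x=(a+c,(y,1))$.
\begin{itemize}
\item $x$ commutes with $\alpha$ if and only if $\delta_y(\alpha)=0$, that is, $y=0$. The solution set is $\{0\}\times A\times C=B$.
\item $x$ commutes with $(0,(\eta,1))$ if and only if $\delta_\eta(a)=0$, that is, $a=0$. The solution set is $Y\times\{0\}\times C$.
\item For $h=(\alpha,(0,\theta))$, the $B$-components of $xh$ and $hx$ are $a+c+\alpha+\delta_y(\alpha)$ and $\alpha+\theta(a+c)$. They agree if and only if $a=0$ and $c=\delta_y((\theta-1)^{-1}\alpha)$. The solution set is a graph over $Y$.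
\item For $K=\mathbb F_4$ we have $x^2=(2a+2c+\delta_y(a),(2y,1))=\delta_y(a)$. The tensor component $y\otimes a$ vanishes only for $y=0$ or $a=0$, so the solution set of $x^2=1$ is $(\{0\}\times A\times C)\cup(Y\times\{0\}\times C)$.
\end{itemize}
\end{example}

The \emph{basic sets} are $\emptyset$ and the following subsets of $P$, where $\eta\in Y$, $\alpha,\alpha'\in A$, $\gamma\in C$:
\begin{itemize}
\item level $3$: $P$;
\item level $2$: $V_\eta=\{\eta\}\times A\times C$ and $W_\alpha=Y\times\{\alpha\}\times C$;
\item level $1$: $F_{\eta,\alpha}=\{\eta\}\times\{\alpha\}\times C$ and $\Gamma_{\alpha,\alpha',\gamma}=\{(y,\alpha,\delta_y(\alpha')+\gamma):y\in Y\}$;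
\item level $0$: the one-point sets.
\end{itemize}
The level is well defined: $Y$, $A$ and $C$ are infinite, so the six kinds of sets are distinguished by their projections to $Y$ and to $A$ and by their fibers over $Y\times A$. Let $\mathcal K$ be the family of basic sets and $\mathcal D$ the family of their finite unions.

\begin{lemma}\label{lem:basic}
If $M,M'$ are nonempty basic sets, then $M\cap M'$ is $M$, or $\emptyset$, or a basic set of lower level than $M$. Hence $\mathcal K$ satisfies the hypotheses of Lemma~\ref{lem:noeth}.
\end{lemma}

\begin{proof}
If one of the sets is $P$ or a point, the intersection is one of the two sets or is empty, and the statement holds. The remaining pairs are listed below; each line is to be read with either set in the role of $M$.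
\begin{itemize}
\item Two sets $V$, two sets $W$, or two sets $F$ are equal or disjoint.
\item $V_\eta\cap W_\alpha=F_{\eta,\alpha}$.
\item $V_{\eta'}\cap F_{\eta,\alpha}$ and $W_{\alpha''}\cap F_{\eta,\alpha}$ are $F_{\eta,\alpha}$ or $\emptyset$.
\item $W_{\alpha''}\cap\Gamma_{\alpha,\alpha',\gamma}$ is $\Gamma_{\alpha,\alpha',\gamma}$ if $\alpha''=\alpha$ and $\emptyset$ otherwise.
\item $V_\eta\cap\Gamma_{\alpha,\alpha',\gamma}$ is a point, so $F_{\eta,\alpha''}\cap\Gamma_{\alpha,\alpha',\gamma}$ is a point or $\emptyset$.
\item $\Gamma_{\alpha_1,\alpha'_1,\gamma_1}\cap\Gamma_{\alpha_2,\alpha'_2,\gamma_2}$ is empty if $\alpha_1\ne\alpha_2$. Otherwise it is the part of either graph over $\{y:\delta_y(\alpha'_1-\alpha'_2)=\gamma_2-\gamma_1\}$, which by Lemma~\ref{lem:fibers}(b) is $Y$, $\emptyset$ or a point.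
\end{itemize}
So $\mathcal K$ is closed under pairwise intersections. If $M\supsetneq M'\ne\emptyset$, then $M'=M\cap M'$ has lower level than $M$, so a strictly descending sequence in $\mathcal K$ has at most five terms.
\end{proof}

\subsection*{The equation in $y$ and $a$}
When $\mu=0$, equation \eqref{eq:C} is a relation between $y$ and $a$ that contains the product term $\nu\delta_y(a)$. This is where $G_0$ failed. Now the tensor component alone confines the solutions to finitely many lines, as in the last item of Example~\ref{ex:eq}. By a \emph{line} we mean a subset of $Y\times A$ of the form $\{\eta\}\times A$ or $Y\times\{\alpha\}$.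

\begin{lemma}\label{lem:plane}
Let $\xi\in\Xi$, $\nu\in K$, $\alpha'\in A$, $\gamma\in C$. The set
\[
H=\{(y,a)\in Y\times A:\xi(a)+\nu\delta_y(a)+\delta_y(\alpha')=\gamma\}
\]
is $Y\times A$ or a finite (possibly empty) union of lines and points.
\end{lemma}

\begin{proof}
First, $H$ meets each line in the whole line or in a finite set. On $\{y_1\}\times A$ the equation reads $(\xi+\nu\delta_{y_1})(a)=\gamma-\delta_{y_1}(\alpha')$ with $\xi+\nu\delta_{y_1}\in\Xi$, and Lemma~\ref{lem:fibers}(a) applies. On $Y\times\{\alpha_1\}$ it reads $\delta_y(\nu\alpha_1+\alpha')=\gamma-\xi(\alpha_1)$, and Lemma~\ref{lem:fibers}(b) applies. So it suffices to show that $H=Y\times A$ or that $H$ is covered by finitely many lines.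

Let $\xi=\xi_{\eta,\zeta}$ and let $\tau$ be the tensor component of $\gamma$. Every $(y,a)\in H$ satisfies
\begin{equation}\label{eq:tensor}
\eta\otimes a+\nu\,y\otimes a+y\otimes\alpha'=\tau .
\end{equation}

\emph{Case $\nu\ne0$.} Multiply \eqref{eq:tensor} by $\nu$ and add $\eta\otimes\alpha'$:
\[
(\nu y+\eta)\otimes(\nu a+\alpha')=\nu\tau+\eta\otimes\alpha' .
\]
If the right side is $0$, then $y=-\nu^{-1}\eta$ or $a=-\nu^{-1}\alpha'$, and two lines cover $H$. If it is not $0$ and $(y_1,\alpha_1)\in H$, then every $(y,a)\in H$ has $\nu a+\alpha'\in K(\nu\alpha_1+\alpha')$. As $K$ is finite, $a$ takes finitely many values on $H$.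

\emph{Case $\nu=0$, $\alpha'=0$.} The equation of $H$ is $\xi(a)=\gamma$. By Lemma~\ref{lem:fibers}(a), $H=Y\times A$ or $a$ takes finitely many values on $H$.

\emph{Case $\nu=0$, $\alpha'\ne0$, $\eta=0$.} Equation \eqref{eq:tensor} is $y\otimes\alpha'=\tau$, and $y$ takes at most one value on $H$.

\emph{Case $\nu=0$, $\alpha'\neq0$, $\eta\ne0$.} Let $(y_1,\alpha_1)\in H$. For $(y,a)\in H$, subtracting the two instances of \eqref{eq:tensor} gives $(y_1-y)\otimes\alpha'=\eta\otimes(a-\alpha_1)$. Either $a=\alpha_1$, or both sides are nonzero and $a-\alpha_1\in K\alpha'$. Again $a$ takes finitely many values on $H$.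
\end{proof}

\begin{proposition}\label{prop:zariski}
For every $\mathfrak Z_G$-closed set $Z\subseteq G$ and every $\lambda\in K^*$, the set $Z\cap G_\lambda\subseteq P$ is a finite union of basic sets. The space $(G,\mathfrak Z_G)$ is Noetherian.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:basic} and~\ref{lem:noeth}, $\mathcal D$ is closed under finite unions and arbitrary intersections. So for the first statement we may assume that $Z$ is elementary algebraic, and by Lemma~\ref{lem:normal} it is enough to show that the subset $P_1$ of $P$ defined by \eqref{eq:Y} and the subset $P_2$ defined by \eqref{eq:A} and \eqref{eq:C} lie in $\mathcal D$.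

If $p\nmid k$, then $k$ is invertible in $K$ and $P_1=V_{k^{-1}\eta}$. If $p\mid k$, then $ky=0$ for all $y$, and $P_1$ is $P$ or $\emptyset$.

If $\mu\ne0$, then \eqref{eq:A} says $a=\alpha_1:=\mu^{-1}\alpha$, and \eqref{eq:C} becomes
\[
c=\delta_y\big(-\mu^{-1}(\nu\alpha_1+\alpha')\big)+\mu^{-1}\big(\gamma-\xi(\alpha_1)\big),
\]
so $P_2$ is a set $\Gamma$. If $\mu=0$ and $\alpha\ne0$, then $P_2=\emptyset$. If $\mu=0$ and $\alpha=0$, then $P_2=H\times C$ with $H$ as in Lemma~\ref{lem:plane}, so $P_2$ is $P$ or a finite union of sets $V$, $W$ and $F$.

Now let $Z_1\supseteq Z_2\supseteq\cdots$ be $\mathfrak Z_G$-closed. For each $\lambda$ the sequence $(Z_i\cap G_\lambda)_i$ lies in $\mathcal D$ and is eventually constant by Lemma~\ref{lem:noeth}. Since $G$ is the union of the finitely many sets $G_\lambda$, the sequence $(Z_i)$ is eventually constant.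
\end{proof}

The same description shows how little $\mathfrak Z_G$ sees of $S$.

\begin{proposition}\label{prop:dense}
The $\mathfrak Z_G$-closure of every infinite subset of $S$ is $B$.
\end{proposition}

\begin{proof}
The closure is contained in $B$, which is $\mathfrak Z_G$-closed. Let $Z$ be a $\mathfrak Z_G$-closed set that contains infinitely many $a_n$. In $G_1\cong P$ the subgroup $B$ is the basic set $V_0$, of level $2$. By Proposition~\ref{prop:zariski}, $Z\cap G_1=M_1\cup\dots\cup M_r$ with basic sets $M_k$, and some $V_0\cap M_k$ contains two distinct elements $a_n$. All points of a basic set of level at most $1$ have the same $A$-coordinate, so $V_0\cap M_k$ is not of level at most $1$. By Lemma~\ref{lem:basic}, $V_0\cap M_k=V_0$, and therefore $B\subseteq Z$.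
\end{proof}

\section{Proof of Theorem~\ref{thm:main} and its limits}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $K\neq\mathbb F_p$ be a finite field of characteristic $p$, for instance $\mathbb F_{p^2}$, and let $G$ be the group of Section~\ref{sec:group} with $C'$ of dimension $\kappa$. An infinite-dimensional vector space over a finite field has cardinality equal to its dimension. So $A$ and $E$ are countable, $|Y|=|Y\otimes_KA|=2^{\aleph_0}$ and $|C'|=\kappa$, whence $|G|=\kappa$. (For $\kappa=2^{\aleph_0}$ one may also take $C'=0$.)

Part (1) is Proposition~\ref{prop:zariski}. Part (2) follows from Lemma~\ref{lem:structure}(b),(c): the multiplicative group $K^*$ of a finite field is cyclic, and it has order $3$ for $K=\mathbb F_4$. Part (3) and the final sentence follow from Lemma~\ref{lem:structure}(a) and Propositions~\ref{prop:dense} and~\ref{prop:markov}.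
\end{proof}

A $\mathfrak Z$-Noetherian group that is not $\mathfrak M$-Noetherian has $\mathfrak Z_G\neq\mathfrak M_G$. By the results of \cite{Markov} and \cite{DS} quoted in the introduction, it is neither countable nor abelian; in particular ``metabelian'' in Theorem~\ref{thm:main} cannot be improved to ``abelian''. We do not determine whether there are examples of cardinality strictly between $\aleph_0$ and $2^{\aleph_0}$ when the continuum hypothesis fails.

\begin{thebibliography}{9}

\bibitem{DS}
Dikranjan and Shakhmatov, \emph{The Markov--Zariski topology of an abelian group}, J. Algebra 324 (2010).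

\bibitem{Markov}
Markov, 1946.

\bibitem{thesis}
Ph.D. Thesis, \texttt{https://air.uniud.it/\allowbreak retrieve/\allowbreak e27ce0c5-7001-055e-\allowbreak e053-6605fe0a7873/\allowbreak 10990\_176\_\allowbreak DanieleTollerPhDthesis.pdf}

\end{thebibliography}
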